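# Touch points of integrated Brownian motion $+\,t^4$ with its invelope are isolated

## 1. A deterministic case: strictly concave second derivative

For $v\in C(\mathbb R)$ put
$$J_v(t)=\int_0^t v(s)\,ds,\qquad Y_v(t)=J_v(t)+t^4 .$$

**Definition (invelope).** A function $H:\mathbb R\to\mathbb R$ is an *invelope of $v$* if

- (i) $H(t)\ge Y_v(t)$ for all $t$;
- (ii) $H''$ is convex;
- (iii) $H=Y_v$ wherever $H'''$ has a strict increase, that is, $\int_{\mathbb R}(H-Y_v)\,dH'''=0$.

A finite convex function on $\mathbb R$ is locally Lipschitz, and its derivative exists off a countable set and is nondecreasing. So $H\in C^2$, and $\mu:=dH'''$ is a locally finite nonnegative measure with $\int\phi\,d\mu=\int\phi''H''$ for all $\phi\in C_c^\infty$. Write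
$$N=H-Y_v\ge 0,\qquad Z=\{t:N(t)=0\}.$$
The points of $Z$ are the *touch points*. Note that $N\in C^1$. Two facts are used all the time. By (iii), $\mu(\{N>0\})=0$, and $\{N>0\}$ is open, so $\operatorname{supp}\mu\subset Z$. If $N(s)=0$, then $s$ minimizes $N$ over $\mathbb R$, so $N'(s)=0$.

**Example 1 (the integers).** Let $f$ be the piecewise linear function that equals $12k^2$ at each integer $k$. Its slope on $[k,k+1]$ is $12(2k+1)$, so $f$ is convex and its slope jumps by $24$ at each integer. Let $H''=f$, $H(0)=H'(0)=0$. Let $N$ be the function of period $1$ with $N(s)=s^2(1-s)^2$ on $[0,1]$. There $N''=2-12s+12s^2$ equals $2$ at both ends, so $N\in C^2(\mathbb R)$. Put $Y=H-N$ and $v=(Y-t^4)'$. Then $Y(0)=0$, so $Y=Y_v$, and $H$ is an invelope of $v$ with $Z=\mathbb Z$ and $\mu=24\sum_k\delta_{\{k\}}$, where $\delta_{\{k\}}$ is a unit mass at $k$.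

**Example 2 (everything touches).** Let $v=0$. Then $Y_v=t^4$, and $H=t^4$ satisfies (i)–(iii), because $H''=12t^2$ is convex and $N=0$. So $Z=\mathbb R$.

**Proposition 1.** Let $H$ be an invelope of $v$, and let $I$ be an interval on which $Y_v$ is $C^2$ and $Y_v''$ is strictly concave. Then $I$ contains at most two touch points.

*Proof.* On $I$ the function $N''=H''-Y_v''$ is continuous and strictly convex, so it has at most two zeros. By Rolle, $N'$ has at most three zeros in $I$. Suppose $I$ contains $k$ touch points. Then $N'$ vanishes at each of them, and by Rolle for $N$ also strictly between any two consecutive ones. So $2k-1\le 3$, that is, $k\le2$. $\square$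

In Example 1, $Y''=f-N''$ is strictly concave on each $[k,k+1]$, and the bound two is attained there.

Now replace $v$ by a Brownian path. The function $Y_v''=v'+12t^2$ no longer exists, and there is no sign of "$Y_v''''$" to use. Example 2 also shows that no argument valid for every continuous $v$ can prove that touch points are isolated, so the randomness of the path must enter.

## 2. Brownian paths: statements and measurability

Let $W$ be a standard two-sided Brownian motion with $W(0)=0$, and
$$Y(t)=\begin{cases}\int_0^t W(s)\,ds+t^4,& t\ge0,\\ \int_t^0W(s)\,ds+t^4,&t<0.\end{cases}$$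
Put $V=W$ on $[0,\infty)$ and $V=-W$ on $(-\infty,0)$. Then $V$ is a standard two-sided Brownian motion and $Y=Y_V$. The one input that we assume is a theorem of Groeneboom, Jongbloed and Wellner: *almost surely, $V$ has exactly one invelope $H$.* The question is taken from "A canonical process for estimation of convex functions:", http://dutiosb.twi.tudelft.nl/~pietg/invelope.pdf, where the following is conjectured: almost surely, every bounded interval contains only finitely many $t$ with $H(t)=Y(t)$. We prove that the conjecture is true.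

**Theorem A.** Almost surely $Z\cap K$ is finite for every bounded interval $K$.

**Theorem B.**
1. Almost surely $Z=\operatorname{supp}\mu$. Thus $Z$ is locally finite and unbounded in both directions, $H'''$ is a step function with a strictly positive jump at every touch point, and $H$ is a cubic spline whose knots are exactly the touch points.
2. For every $\alpha<\frac12$ and $\zeta>0$ there is $C$ such that for all $\rho\in(0,1)$: $\ \mathbb P(\exists\,s<t\text{ in }Z\cap[0,1],\ t-s\le\rho)\le\zeta+C\rho^\alpha$.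
3. Theorem A and part 1 remain true for $\sigma\int W+at^4$ ($\sigma,a>0$), and for $Y+\varphi$ whenever $\varphi'$ is absolutely continuous with $\varphi''\in L^2(\mathbb R)$.

**Notation.** For an invelope $H$ of $v$, put
$$f=H'',\qquad g=H-t^4,\qquad h=g''=H''-12t^2 .$$
Then $N=g-J_v$, and the facts of Section 1 read
$$g\ge J_v,\qquad\text{and for }s\in Z:\quad g(s)=J_v(s),\quad g'(s)=v(s).\tag{1}$$
In Example 1, $h=12(t-k)(k+1-t)$ on $[k,k+1]$, so $0\le h\le3$.

**Measurability.** Give $C(\mathbb R)$ and $C^2(\mathbb R)$ the Polish topologies of locally uniform convergence (with derivatives up to order two in the second case). Let $\Gamma$ be the set of pairs $(v,H)$ such that $H$ is an invelope of $v$. I claim that $\Gamma$ is closed. Conditions (i), (ii) are closed. Where (ii) holds, $H\mapsto\mu_H$ is continuous for vague convergence, since $\int\phi\,d\mu_H=\int\phi''H''$ and local masses stay bounded along convergent sequences. So, under (i)–(ii), condition (iii) says that the continuous functionals $\int\chi_k(H-Y_v)\,d\mu_H$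 vanish for all $k$, where $\chi_k\in C_c$ and $0\le\chi_k\uparrow1$.

By the quoted theorem there is a Borel set $\Omega_0$ of full Wiener measure over which the sections of $\Gamma$ are singletons. A function on a standard Borel space with Borel graph is Borel (Kechris, *Classical Descriptive Set Theory*, Thm 14.12), so $v\mapsto H_v$ is Borel on $\Omega_0$. For compact $K$ the set $\{Z_v\cap K\ne\emptyset\}=\{\min_KN_v=0\}$ is Borel. For compact $K\subset\mathbb R^2$ so is $\{\exists(s,t)\in K:\ s,t\in Z_v\}=\{\min_K(N_v(s)+N_v(t))=0\}$. All events below are Borel for these reasons.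

**Change of drift.** We recall the Cameron–Martin formula. For $\xi\in L^2(\mathbb R)$ and a Borel set $A$ of paths,
$$\mathbb P(V\in A)=\mathbb E\Big[D_\xi\,\mathbf 1\big\{V+\textstyle\int_0^{\cdot}\xi\in A\big\}\Big],\qquad D_\xi=\exp\Big(-\int\xi\,dV-\tfrac12\|\xi\|_2^2\Big),$$
and the laws of $V$ and $V+\int_0^\cdot\xi$ are equivalent. Since $\mathbb E D_\xi^{1/\varepsilon}=\exp(\frac12(\varepsilon^{-2}-\varepsilon^{-1})\|\xi\|^2_2)$, Hölder with exponents $\frac1\varepsilon,\frac1{1-\varepsilon}$ gives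
$$\mathbb P(V\in A)\le e^{\frac12(\frac1\varepsilon-1)\|\xi\|_2^2}\;\mathbb P\big(V+\textstyle\int_0^\cdot\xi\in A\big)^{1-\varepsilon}.\tag{2}$$
The same holds for a Brownian motion on $[0,\infty)$.

## 3. Persistence of integrated Brownian motion

At a touch point $\sigma$ the smooth function $g$ dominates $J_V$ and has the same value and slope there. So the integral of $V-V(\sigma)$ stays below a parabola, on both sides of $\sigma$. We first bound the probability of such a one-sided constraint.

**Lemma 2.** For a Brownian motion $B$ from $0$,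
$$\Phi(T):=\mathbb P\Big(\int_0^xB\le1+x\ \ \forall x\in[0,T]\Big)\le C_0(1+T)^{-1/4},\qquad T\ge0 .$$

*Proof.*

**Step 1: cut the path into i.i.d. symmetric pieces.** Let $\sigma_0=0$, and for $k\ge1$
$$\rho_k=\inf\{x\ge\sigma_{k-1}:|B(x)|=1\},\quad \sigma_k=\inf\{x>\rho_k:B(x)=0\},$$
$$X_k=\int_{\sigma_{k-1}}^{\sigma_k}B,\quad d_k=\sigma_k-\sigma_{k-1},\quad S_k=X_1+\dots+X_k=\int_0^{\sigma_k}B .$$
By the strong Markov property the pairs $(X_k,d_k)$ are i.i.d., and by the symmetry $B\mapsto-B$, $(X_k,d_k)$ has the law of $(-X_k,d_k)$.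

**Step 2: $X_1$ has no atoms, which the combinatorial theorem below needs.** Let $\epsilon>0$. On $\{\sup_{[0,\epsilon]}|B|<1\}$ we have $\rho_1>\epsilon$, so $X_1=\int_0^\epsilon B+\Xi$ with $\Xi$ a function of the path on $[\epsilon,\infty)$. Conditionally on that path, $B$ on $[0,\epsilon]$ is a Brownian bridge, and $\int_0^\epsilon B$ is Gaussian with positive variance. Hence $\mathbb P(X_1=x,\ \sup_{[0,\epsilon]}|B|<1)=0$ for every $x$. Let $\epsilon\to0$.

**Step 3: $\sigma_K$ is independent of $\{S_1,\dots,S_K\le0\}$.** Let $g_K=\binom{2K}K4^{-K}$. For i.i.d. symmetric atomless variables, Sparre Andersen's theorem (Feller, Vol. II, XII.7) says that the first $K$ partial sums are all $\le0$ with probability $g_K$, whatever the law. Fix $\lambda\ge0$. The density proportional to $e^{-\lambda\sigma_K}=\prod_{i\le K}e^{-\lambda d_i}$ is a product, so under the new law $X_1,\dots,X_K$ are still i.i.d.; they are symmetric because $(X,d)\overset d=(-X,d)$, and atomless by absolute continuity. Therefore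
$$\mathbb E[e^{-\lambda\sigma_K};\,S_1,\dots,S_K\le0]=g_K\,\mathbb E[e^{-\lambda\sigma_K}]\qquad\forall\lambda\ge0 .$$
By uniqueness of Laplace transforms, $\sigma_K$ is independent of $\{S_1,\dots,S_K\le0\}$.

**Step 4: stop at a fixed time.** Let $k(T)=\max\{k:\sigma_k\le T\}$, which is finite a.s. Since $d_{K+1}$ is independent of $(X_i,d_i)_{i\le K}$, Step 3 shows that $\{S_1,\dots,S_K\le0\}$ is independent of $(\sigma_K,d_{K+1})$, hence of $\{k(T)=K\}=\{\sigma_K\le T<\sigma_K+d_{K+1}\}$. As $g_K\to0$, summation by parts gives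
$$\mathbb P(S_1,\dots,S_{k(T)}\le0)=\sum_{K\ge0}g_K\,\mathbb P(k(T)=K)=\sum_{K\ge0}(g_K-g_{K+1})\,\mathbb P(k(T)\le K).$$

**Step 5: bound the sum for $T\ge1$.** We have $\{k(T)\le K\}=\{\sigma_{K+1}>T\}$. Now $\sigma_{K+1}$ is the sum of $K+1$ exit times from $(-1,1)$, each of mean $1$, and of $K+1$ independent passage times through distance $1$, whose sum has the law of the hitting time of level $K+1$. The first part exceeds $T/2$ with probability at most $2(K+1)/T$ (Markov). The hitting time of level $a$ exceeds $t$ with probability $\mathbb P(|B(t)|<a)\le a\sqrt{2/(\pi t)}$; with $a=K+1$, $t=T/2$ this is $2(K+1)/\sqrt{\pi T}$. So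
$$\mathbb P(k(T)\le K)\le\tfrac{2(K+1)}{T}+\tfrac{2(K+1)}{\sqrt{\pi T}}\le4(K+1)T^{-1/2}.$$
Next, $g_{K+1}/g_K=\frac{2K+1}{2K+2}$, and $(2K+1)^2(K+2)=4K^3+12K^2+9K+2\le4(K+1)^3$. So $g_K\le(K+1)^{-1/2}$ by induction from $g_0=1$, and $g_K-g_{K+1}=\frac{g_K}{2K+2}\le\frac12(K+1)^{-3/2}$. Write $j=K+1$; use the first bound for $j\le\sqrt T$ and $\mathbb P\le1$ for $j>\sqrt T$:
$$\mathbb P(S_1,\dots,S_{k(T)}\le0)\le\sum_{j\le\sqrt T}2j^{-1/2}T^{-1/2}+\sum_{j>\sqrt T}\tfrac12j^{-3/2}\le4T^{-1/4}+\tfrac32T^{-1/4}\le6T^{-1/4}.$$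
Here $\sum_{j\le a}j^{-1/2}\le2a^{1/2}$, and $\sum_{j>a}j^{-3/2}\le a^{-3/2}+2a^{-1/2}\le3a^{-1/2}$ for $a=\sqrt T\ge1$.

**Step 6: pass from the times $\sigma_k$ and barrier $0$ to all times and barrier $1+x$.** Let $\mathcal D=\{\sup_{x\le1}|B(x)+4x|<\frac12\}$, so $\mathbb P(\mathcal D)>0$. On $\mathcal D$ we have $-4x-\frac12<B(x)<\frac12-4x$ on $[0,1]$. So $B$ reaches $-1$ before $+1$ and before time $1$; since $-1=B(\rho_1)>-4\rho_1-\frac12$, $\rho_1>\frac18$; $B<0$ on $[\frac18,1]$, so $\sigma_1>1$; $B(1)\le-1$; and $\int_0^1B\le\frac12-2\le-1$. Let $B^\circ(y)=B(1+y)-B(1)$. If moreover $\int_0^yB^\circ\le1+y$ on $[0,T]$, then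
$$\int_0^{1+y}B=\int_0^1B+B(1)y+\int_0^yB^\circ\le-1-y+1+y=0\qquad(0\le y\le T),$$
so $S_k\le0$ for all $1\le k\le k(T+1)$. As $B^\circ$ is independent of $\mathcal D$, Step 5 gives $\mathbb P(\mathcal D)\Phi(T)\le6(T+1)^{-1/4}$. $\square$

From now on, given $M\ge1$, $L\ge2$, $\delta\in(0,1]$, we use the barrier
$$\beta(x)=2L\delta^{3/2}+L\delta^{1/2}x+Mx^2 .\tag{3}$$

**Corollary 3.** For $\tau\in(0,1]$ and $\varepsilon\in(0,1)$,
$$\pi_\tau:=\mathbb P\Big(\int_0^xB\le\beta(x)\ \forall x\in[0,\tau]\Big)\le C\,(L^2\delta/\tau)^{(1-\varepsilon)/4},\qquad C=C(M,\varepsilon).$$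

*Proof.* Since $\int_0^xB-Mx^2=\int_0^x(B(y)-2My)\,dy$, (2) with $\xi=2M$ on $[0,\tau]$ gives $\pi_\tau\le C\,\mathbb P(\int_0^xB\le2L\delta^{3/2}+L\delta^{1/2}x\ \forall x\le\tau)^{1-\varepsilon}$. By Brownian scaling with $x=L^2\delta y$, the integral becomes $L^3\delta^{3/2}\int_0^yB$, and the last event has probability $\mathbb P(\int_0^yB\le\frac2{L^2}+y\ \forall y\le\frac\tau{L^2\delta})\le\Phi(\tau/(L^2\delta))$, because $\frac2{L^2}\le1$. Apply Lemma 2. $\square$

## 4. One touched cell: a count that diverges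

We first make the constraint at a touch point precise.

**Lemma 4.** (a) Let $H$ be an invelope of $v$ with $|g''|\le M$ on $[-2,3]$, and let $\sigma\in Z\cap[-2,3]$, $u\in[-2,3]$. Then
$$\int_\sigma^u(v-v(\sigma))\le\tfrac M2(u-\sigma)^2.\tag{4}$$
(b) Let $v\in C(\mathbb R)$ satisfy (4) for a pair $\sigma,u$. Let $|e-\sigma|\le\delta\le1$, let the oscillation of $v$ between $e$ and $\sigma$ be at most $L\delta^{1/2}$, and let $1\le M\le L$. Then $\int_e^u(v-v(e))\le\beta(|u-e|)$.

*Proof.* (a) By (1) the left side is $J_v(u)-J_v(\sigma)-v(\sigma)(u-\sigma)\le g(u)-g(\sigma)-g'(\sigma)(u-\sigma)\le\frac M2(u-\sigma)^2$.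

(b) Expanding the integrals one checks
$$\int_e^u(v-v(e))=\int_\sigma^u(v-v(\sigma))-\int_\sigma^e(v-v(\sigma))+(v(\sigma)-v(e))(u-e).$$
As $|u-\sigma|\le|u-e|+\delta$, the first term is at most $M|u-e|^2+M\delta^2$. The other two are at most $L\delta^{3/2}$ and $L\delta^{1/2}|u-e|$. Finally $M\delta^2\le L\delta^{3/2}$. $\square$

The first plan is a union bound over cells. Cut $[0,1]$ into $\delta^{-1}$ cells $[p,p+\delta]$, and suppose that $|g''|\le M$ on $[-2,3]$ and that $V$ oscillates by at most $L\delta^{1/2}$ on each cell, with $L=\log\frac1\delta\ge M$. If the cell contains a touch point, Lemma 4 applied with the end points $e=p$ and $e=p+\delta$ gives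
$$\int_0^x(V(p)-V(p-y))\,dy\le\beta(x),\qquad\int_0^x(V(p+\delta+y)-V(p+\delta))\,dy\le\beta(x)\qquad(0\le x\le1).$$
These two events are independent, and by Corollary 3 each has probability at most $C(L^2\delta)^{(1-\varepsilon)/4}$. So the probability of a touched cell is bounded by about $\delta^{1/2}$, and the bound for the expected number of touched cells is about $\delta^{-1}\delta^{1/2}=\delta^{-1/2}$. It tends to infinity as $\delta\to0$ and gives nothing.

If $Z\cap[0,1]$ is infinite, there are pairs of touch points at arbitrarily small distance. So it is enough to bound the probability that there is a pair at distance about $r$ by a summable function of $r=2^{-n}$. A pair imposes more than two single constraints do. Before counting pairs we need uniform control of $H$, and not only near $[0,1]$: the comparison in Section 7 runs along a long interval.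

## 5. Stationarity, good blocks, and the event $G$

**Shifts.** For $a\in\mathbb R$ let $\tau_av=v(a+\cdot)-v(a)$. Then $Y_v(t+a)=Y_{\tau_av}(t)+p_a(t)$ with the cubic $p_a(t)=J_v(a)+v(a)t+(t+a)^4-t^4$, and $p_a''(t)=24at+12a^2$. Subtracting a cubic preserves (i)–(iii), as it changes $H''$ by an affine function. So $H$ is an invelope of $v$ if and only if $H(\cdot+a)-p_a$ is an invelope of $\tau_av$. Replace $\Omega_0$ by $\bigcap_{k\in\mathbb Z}\tau_k^{-1}\Omega_0$, which has full measure. For integers $a$ and $v\in\Omega_0$ we get $Z_{\tau_av}=Z_v-a$ and, since $12t^2+p_a''(t)=12(t+a)^2$, $h_{\tau_av}=h_v(\cdot+a)$. So $(Z,h)$ is stationary under integer shifts.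

**Reflection.** For $v\in C(\mathbb R)$ let $v^*(x)=v(1)-v(1-x)$. Then $J_{v^*}(x)=J_v(1-x)-J_v(1)+v(1)x$, so $Y_{v^*}(x)=Y_v(1-x)+c(x)$ with the cubic $c(x)=x^4-(1-x)^4-J_v(1)+v(1)x$. If $H$ is an invelope of $v$, then $H^*=H(1-\cdot)+c$ is an invelope of $v^*$, and for the corresponding objects
$$N^*(x)=N(1-x),\qquad Z^*=1-Z,\qquad h^*(x)=h(1-x).\tag{5}$$

**$Z$ is a.s. unbounded above and below.** If $\mu((x,\infty))=0$, then $H$ is a cubic polynomial on $(x,\infty)$. This contradicts $H\ge Y\sim t^4$, where $J_V(t)=o(t^4)$ a.s. The left side is the same. So $\operatorname{supp}\mu\subset Z$ is unbounded in both directions.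

**Definition (good block).** Put $\eta=\frac1{20}$. Choose an integer $\ell\ge3$ with $\mathbb P(Z\cap[1,\ell-1]=\emptyset)<\frac1{40}$, and then $M'$ with $\mathbb P(\sup_{[0,\ell]}|h|>M')<\frac1{40}$. A block $[a,a+\ell]$ is *good* for an invelope if its *core* $[a+1,a+\ell-1]$ contains a touch point and $|h|\le M'$ on the block.

In Example 1, with $M'\ge3$, every block with integer $a$ is good.

For $j\ge1$ let $\mathcal B_j=[3+(j-1)\ell,\,3+j\ell]$ and $\mathcal B_{-j}=1-\mathcal B_j=[-2-j\ell,\,-2-(j-1)\ell]$. By stationarity all these blocks are good with the same probability, which exceeds $1-\eta$. The pieces of $V$ over successive intervals of length $\ell$ are i.i.d., so $\tau_\ell$ and $\tau_{-\ell}$ are Bernoulli shifts, hence ergodic. By Birkhoff's theorem, a.s. the density of good blocks among $\mathcal B_1,\mathcal B_2,\dots$ exists and exceeds $1-\eta$, and likewise among $\mathcal B_{-1},\mathcal B_{-2},\dots$.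

**Definition (the event $G$).** Fix $\zeta>0$. Choose $m\ge100$ so large that, with
$$R:=3+m\ell,\qquad 4^{m/10}>128(R+1),\tag{6}$$
(G2) below has probability at least $1-\zeta/2$. Then choose $M\ge1$ so that (G1) has probability at least $1-\zeta/2$; this is possible as $g''$ is locally Lipschitz. Let $G\subset\Omega_0$ be the set of paths with

- (G1) $|g''|\le M$ on $[-2,3]$, and $g''$ is $M$-Lipschitz there;
- (G2) at least $(1-2\eta)m$ of $\mathcal B_1,\dots,\mathcal B_m$ are good, and the same for $\mathcal B_{-1},\dots,\mathcal B_{-m}$;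
- (G3) the lower densities of good blocks among $(\mathcal B_j)_{j\ge1}$ and among $(\mathcal B_{-j})_{j\ge1}$ are at least $1-\eta$.

(G3) holds a.s., so $\mathbb P(G)\ge1-\zeta$.

**Scales.** Fix $\varepsilon\in(0,\frac1{100}]$. Below, $C$ denotes constants, possibly changing from line to line, that depend only on $\ell,m,M,M',\varepsilon$. For $n\ge1$ put
$$r=2^{-n},\qquad\delta=r^4,\qquad L=n,$$
and from now on $n$ is so large that
$$n\ge16M,\quad 24\,n\,2^{-\varepsilon n}\le1,\quad256\,M\,n\,2^{-2\varepsilon n}\le1,\quad1024\,M^2n\,2^{-3n}<1.\tag{7}$$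
Here $r$ is the distance in the pair and $\delta$ the cell size. With $\delta=r^4$ a cell has path oscillation about $\delta^{1/2}=r^2$, up to the factor $L$. Two quantities read off from a pair, an area and a curvature, then suffer errors $r\cdot\delta^{1/2}=r^3$ and $\delta^{1/2}/r=r$, which are of the same orders as the errors caused by $|g'''|\le M$ over a length $r$.

## 6. Two touched cells at distance $r$

For integers $k<l$ put
$$p=k\delta,\quad p'=p+\delta,\quad q=l\delta,\quad q'=q+\delta,\quad\lambda=q-p'.$$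
We consider the pairs $(k,l)$ with $0\le p$, $q\le1$, $r/2\le\lambda\le2r$. There are at most $(r^{-4}+1)(\frac32r^{-3}+1)\le6r^{-7}$ of them.

**Definition (pair event).** $\mathcal E=\mathcal E_{n,k,l}$ is the set of $v\in\Omega_0$ such that

- (E1) $v\in G$;
- (E2) the oscillation of $v$ on $[p,p']$ and on $[q,q']$ is at most $L\delta^{1/2}=Lr^2$;
- (E3) there are $s\in Z_v\cap[p,p']$ and $t\in Z_v\cap[q,q']$ with $r\le t-s\le2r$.

For later use we allow extra drifts outside the pair, one on each side. They are chosen upward, so that removing them only weakens what touch points impose.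

**Definition (tilts).** For $\theta=(\theta_1,\theta_2)\in[0,1]^2$ let
$$\xi_\theta=\theta_1\mathbf 1_{(1-R,\,p)}+\theta_2\mathbf 1_{(q',R)},\qquad V_\theta(x)=V(x)+\int_0^x\xi_\theta,\qquad S=\{\theta\in[0,1]^2:V_\theta\in\mathcal E\}.$$
The map $(\theta,V)\mapsto V_\theta$ is continuous and $\mathcal E$ is Borel, so $\{(\theta,V):\theta\in S\}$ is Borel. Subscripts $\theta$ denote objects belonging to $V_\theta$, for $\theta\in S$. Note that $V_\theta-V$ is constant on $[p,q']$.

**Lemma 5.** Suppose $S\ne\emptyset$. Put $b(y)=V(p'+y)-V(p')$ and $\hat b(y)=b(\lambda)-b(\lambda-y)$ on $[0,\lambda]$, and let $\beta$ be as in (3). Then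

- (a) $|b(\lambda)|\le3Mr$;
- (b) $\big|\int_0^\lambda b-\frac\lambda2b(\lambda)\big|\le3Lr^3$;
- (c) $\int_0^yb\le\beta(y)$ for $y\in[0,\lambda]$;
- (d) $\int_0^y\hat b\le\beta(y)$ for $y\in[0,\lambda]$;
- (e) $\int_0^x(V(p)-V(p-y))\,dy\le\beta(x)$ for $x\in[0,1]$;
- (f) $\int_0^x(V(q'+y)-V(q'))\,dy\le\beta(x)$ for $x\in[0,1]$.

Moreover, for every $\theta\in S$,
$$\big|g_\theta''(q')-b(\lambda)/\lambda\big|\le3Lr,\qquad\big|g_\theta''(p)-b(\lambda)/\lambda\big|\le3Lr.\tag{8}$$

*Proof.* Take $\theta\in S$ and $s,t$ from (E3) for $V_\theta$.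

**Step 1: the four persistence inequalities (c)–(f).** By Lemma 4(a), (4) holds for $V_\theta$ with $\sigma\in\{s,t\}$ and $u\in[-2,3]$. We remove the tilt. For $u\in[p,q']$ the left side of (4) is the same for $V_\theta$ and $V$. For $\sigma=t$ and $u\in[q',q'+1]$, we have $V_\theta(x)-V_\theta(t)=V(x)-V(t)+\theta_2(x-q')$ on $[q',u]$, so the left side for $V_\theta$ exceeds that for $V$ by $\frac{\theta_2}2(u-q')^2\ge0$. For $\sigma=s$ and $u\in[p-1,p]$, we have $V_\theta(x)-V_\theta(s)=V(x)-V(s)-\theta_1(p-x)$ on $[u,p]$, and $\int_s^u=-\int_u^s$, so it exceeds it by $\frac{\theta_1}2(p-u)^2\ge0$. So (4) holds for $V$ in all these cases. The oscillations of $V$ and $V_\theta$ on the two cells agree. Lemma 4(b) with $(\sigma,e)=(s,p'),(t,q),(s,p),(t,q')$ and $u=p'+y,\ q-y,\ p-x,\ q'+x$ gives (c), (d), (e), (f).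

**Step 2: the slope (a).** By (1), $|V(t)-V(s)|=|V_\theta(t)-V_\theta(s)|=|g_\theta'(t)-g_\theta'(s)|\le2Mr$. Replacing $s,t$ by $p',q$ costs at most $2Lr^2\le Mr$.

**Step 3: the area (b).** Let $\mathcal T=\int_s^tV-(t-s)\frac{V(s)+V(t)}2$, which does not change when $V$ is replaced by $V_\theta$. By (1), $\int_s^tV_\theta=g_\theta(t)-g_\theta(s)$, so $\mathcal T$ is the error of the trapezoidal rule for $g_\theta'$ on $[s,t]$. As $g_\theta''$ is $M$-Lipschitz, $|\mathcal T|\le\frac M{12}(t-s)^3\le Mr^3$. Subtracting $V(p')$ everywhere, and writing $V(t)-V(p')=V(t)-V(q)+b(\lambda)$,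
$$\int_0^\lambda b-\tfrac\lambda2b(\lambda)-\mathcal T=-\int_s^{p'}(V-V(p'))-\int_q^t(V-V(p'))+\tfrac{t-s}2\big[V(s)-V(p')+V(t)-V(q)\big]+\tfrac{t-s-\lambda}2\,b(\lambda).$$
The four terms are bounded by $Lr^6$, $r^4(3Mr+Lr^2)$, $2Lr^3$, $3Mr^5$, since $|t-s-\lambda|\le2\delta$. Altogether the left side of (b) is at most $2Lr^3+(Mr^3+2Lr^6+6Mr^5)\le3Lr^3$, because $M\le L/16$ and $r$ is small by (7).

**Step 4: the curvature (8).** By (1), $\frac{V(t)-V(s)}{t-s}$ is the mean of $g_\theta''$ over $[s,t]$. As $q'-s\le2r+\delta\le3r$, $\big|g_\theta''(q')-\frac{V(t)-V(s)}{t-s}\big|\le3Mr$; the same holds at $p$, as $t-p\le3r$. Also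
$$\Big|\frac{V(t)-V(s)}{t-s}-\frac{b(\lambda)}\lambda\Big|\le\frac{|V(t)-V(s)-b(\lambda)|}{t-s}+|b(\lambda)|\,\frac{|t-s-\lambda|}{(t-s)\lambda}\le\frac{2Lr^2}r+\frac{3Mr\cdot2r^4}{r^2/2}.$$
The sum is at most $3Mr+2Lr+12Mr^3\le2Lr+6Mr\le3Lr$. $\square$

**Lemma 6.** Let $\mathcal N$ be the event that (a)–(f) hold. Then $\mathbb P(\mathcal N)\le CL^3r^{\frac{11}2(1-\varepsilon)}$.

*Proof.*

**Step 1: separate the outside from the inside.** (e), (f) and $\{$(a)–(d)$\}$ depend on increments of $V$ over $(-\infty,p]$, $[q',\infty)$ and $[p',q]$, so they are independent. By Corollary 3 with $\tau=1$, (e) and (f) each have probability at most $C(L^2r^4)^{(1-\varepsilon)/4}$.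

**Step 2: inside, make persistence and coincidence use different increments.** Split $[0,\lambda]$ into thirds. Condition (c) for $y\le\lambda/3$ uses only the first third, and (d) for $y\le\lambda/3$ only the last. Let $\mathsf X$ be the increment of $b$ over the middle third and $\mathsf U=\int_{\lambda/3}^{2\lambda/3}(b-b(\lambda/3))$. Given the first and last thirds, $b(\lambda)=\mathsf X+\text{const}$ and $\int_0^\lambda b=\mathsf U+\frac\lambda3\mathsf X+\text{const}$, so
$$\Big(b(\lambda),\ \int_0^\lambda b-\tfrac\lambda2b(\lambda)\Big)=\big(\mathsf X,\ \mathsf U-\tfrac\lambda6\mathsf X\big)+\text{const}.$$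
With $\tau=\lambda/3$, $(\mathsf X,\mathsf U)$ is Gaussian with variances $\tau,\tau^3/3$ and covariance $\tau^2/2$, hence covariance determinant $\tau^4/12$. The linear map has determinant $1$. So the conditional density is at most $C\lambda^{-2}\le Cr^{-2}$, and (a), (b) have conditional probability at most $Cr^{-2}\cdot Mr\cdot Lr^3\le CLr^2$.

**Step 3: multiply.** As $\delta/(\lambda/3)\le6r^3$, Corollary 3 gives
$$\mathbb P(\text{(a)–(d)})\le CLr^2\,\pi_{\lambda/3}^2\le CLr^2(L^2r^3)^{(1-\varepsilon)/2}.$$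
Together with Step 1, $\mathbb P(\mathcal N)\le CL^{1+2(1-\varepsilon)}r^{2+\frac72(1-\varepsilon)}\le CL^3r^{\frac{11}2(1-\varepsilon)}$. $\square$

Now count again. There are about $r^{-7}$ pairs of cells, each with probability at most about $r^{11/2}$, so the bound for the number of pairs is about $r^{-3/2}$. This is still not enough, and we are short of more than a factor $r^{3/2}$.

The relation (8) has not been used. It says that the curvature $g''$ just right of the pair is known up to $O(Lr)$ from the path *inside* the pair, and so is the curvature just left of it. But $H$ must also fit the path to the right of $q'$, all the way to infinity. If that path, together with the nearly fixed values of $N$ and $N'$ at $q'$, determines $g''(q')$ up to $O(r^{1-\varepsilon})$, then we have one more coincidence, worth a factor $r$. The left side should give another one. Then the exponent becomes $\frac{11}2+2=\frac{15}2>7$.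

Here the tilts come in. On the set $S$ the quantity $b(\lambda)/\lambda$ does not depend on $\theta$, while $\theta_2$ changes the slope of the right path. If two parameters $\theta,\vartheta$ in $S$ had $\vartheta_2-\theta_2=\Delta$ much larger than $r$, we would have two invelopes that agree almost exactly at $q'$ in value, slope and curvature, and yet belong to paths whose slopes differ by $\Delta$ on $(q',R)$. Lemma 7 says that this cannot happen. So $S$ has area at most $r^{2-2\varepsilon}$, and (2) transfers this gain to the probability of $\mathcal E$.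

## 7. Comparing the invelopes of two tilted paths

**Lemma 7.** Let $v_1,v_2\in C(\mathbb R)$ have invelopes $H_1,H_2$, with associated $N_i,Z_i,f_i,g_i,h_i,\mu_i$. Let $c\in[0,1+\delta]$, $\Delta\in(0,1]$, and suppose:

1. $v_2(x)-v_1(x)-\Delta(\min(x,R)-c)$ is constant on $[c,\infty)$;
2. for $i=1,2$: $|g_i''|\le M$ on $[-2,3]$ and $g_i''$ is $M$-Lipschitz there;
3. for $i=1,2$: at least $(1-2\eta)m$ of $\mathcal B_1,\dots,\mathcal B_m$ are good, and the lower density of good blocks among $(\mathcal B_j)_{j\ge1}$ is at least $1-\eta$;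
4. for $i=1,2$: $0\le N_i(c)\le2Lr^6$ and $|N_i'(c)|\le2Lr^2$; and $|g_1''(c)-g_2''(c)|\le6Lr$.

Then $\Delta<r^{1-\varepsilon}$.

The proof studies $E=N_2-N_1$. An energy identity bounds $\int(E'')^2$ by a constant times $\Delta^2$. On the other hand $E$ leaves $c$ with $E''\approx-\Delta$, it must change sign in almost every good block, and at each sign change $|E''|$ at least doubles. With $m$ blocks this exceeds the energy bound.

*Proof.* Assume $\Delta\ge r^{1-\varepsilon}$. By (7),
$$6Lr\le\tfrac14\Delta,\qquad4Lr^2\le\tfrac{\Delta^2}{64M},\qquad48MLr^2\le\Delta^2.\tag{9}$$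

**Step 1: the equation and the signs for $E$.** On $[c,\infty)$ we have $E=(H_2-H_1)-(J_{v_2}-J_{v_1})$. By hypothesis 1, $E\in C^1$, $E'$ is locally Lipschitz, and
$$E''=f_2-f_1-\Delta\mathbf 1_{(c,R)},\qquad dE'''=\mu_2-\mu_1\ \text{ on }(c,R)\text{ and on }(R,\infty).\tag{10}$$
On $Z_2$, $E=-N_1\le0$; on $Z_1$, $E=N_2\ge0$. Hence
$$\operatorname{supp}\mu_2\subset Z_2\subset\{E\le0\},\qquad\operatorname{supp}\mu_1\subset Z_1\subset\{E\ge0\},\qquad E\,d(\mu_2-\mu_1)\le0.\tag{11}$$
By hypothesis 4, $|E(c)|\le2Lr^6$ and $|E'(c)|\le4Lr^2$. Moreover $E''(c+)=g_2''(c)-g_1''(c)-\Delta\le-\frac34\Delta$ by (9). By hypothesis 2, on $(c,3)$ the function $E''=g_2''-g_1''-\Delta$ is $2M$-Lipschitz and $|E''|\le2M+1$.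

**Step 2: a monotone quantity, to bound $\int(E'')^2$.** Let $Q=EE'''-E'E''$, with right-continuous versions of $E''$ and $E'''$. On $(c,R)$ and on $(R,\infty)$ the terms $E'E'''dx$ cancel, and by (11)
$$dQ=E\,dE'''-(E'')^2dx\le-(E'')^2dx .$$
At $R$, $E''$ jumps by $+\Delta$ and $E'''$ by the possible atom of $\mu_2-\mu_1$, so by (11) $Q$ jumps by at most $-\Delta E'(R)$. Hence for $x>R$
$$Q(x)\le Q(c+)-\Delta E'(R)-\int_c^x(E'')^2.\tag{12}$$

**Step 3: show $\lim_{x\to\infty}Q(x)\ge0$, so that (12) becomes a bound.** The limit exists in $[-\infty,\infty)$ since $Q$ is nonincreasing on $[R,\infty)$. By hypothesis 3, the set of $j$ such that $\mathcal B_j,\mathcal B_{j+1},\mathcal B_{j+2}$ are good for both $H_1$ and $H_2$ has lower density at least $1-6\eta>0$, so it is infinite. Let $\mathcal J=[a,a+\Lambda]$, $\Lambda=3\ell$, be the union of such a triple with $a>R$. Choose $x_1<x_2<x_3$ in the three cores with $x_1,x_3\in Z_1$, $x_2\in Z_2$. Then $E(x_1)\ge0$, $E(x_2)\le0$, $E(x_3)\ge0$. So $E$ has a zero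 in $\mathcal J$, and $\min_{[x_1,x_3]}E$ is attained at an interior point (at $x_2$ if the minimum is $0$), where $E'=0$. With $\|\cdot\|$ the norm of $L^2(\mathcal J)$ we get, on $\mathcal J$,
$$|E'|\le\Lambda^{1/2}\|E''\|,\qquad|E|\le\Lambda^{3/2}\|E''\|.$$
Let $\chi$ be the tent function on $\mathcal J$ of height $1$, so $|\chi'|=2/\Lambda$ and $\int\chi=\Lambda/2$. As $E''$ is Lipschitz on $\mathcal J$, we may integrate $\int\chi EE'''$ by parts:
$$\Big|\int\chi Q\Big|=\Big|\int\big(\chi'EE''+2\chi E'E''\big)\Big|\le\Big(\tfrac2\Lambda\Lambda^{3/2}\Lambda^{1/2}+2\Lambda^{1/2}\Lambda^{1/2}\Big)\|E''\|^2=4\Lambda\|E''\|^2 .$$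
Since $Q\le Q(a)$ on $\mathcal J$, $-Q(a)\frac\Lambda2\le-\int\chi Q$, and therefore
$$-Q(a)\le8\,\|E''\|^2_{L^2(\mathcal J)}.\tag{13}$$
On $\mathcal J$, $E''=h_2-h_1$ is bounded by $2M'$. So (13) bounds $-Q(a)$ uniformly over infinitely many $a\to\infty$, and $\int_R^a(E'')^2\le Q(R)-Q(a)$ shows $\int_R^\infty(E'')^2<\infty$. But then $\|E''\|_{L^2(\mathcal J)}\to0$ along these triples, and (13) gives $\lim Q\ge0$.

**Step 4: the energy bound.** Write $\|E''\|=\|E''\|_{L^2(c,\infty)}$. Let $x\to\infty$ in (12). By Step 1 and $|E'''(c+)|\le2M$, $|Q(c+)|\le2Lr^6\cdot2M+4Lr^2(2M+1)\le20MLr^2$. Also $|E'(R)|\le4Lr^2+\sqrt R\,\|E''\|$. Since $\Delta\le1$,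
$$\|E''\|^2\le24MLr^2+\Delta\sqrt R\,\|E''\| .$$
From $\Delta\sqrt R\|E''\|\le\frac12R\Delta^2+\frac12\|E''\|^2$ and (9),
$$\|E''\|^2\le48MLr^2+R\Delta^2\le(R+1)\Delta^2.\tag{14}$$

**Step 5: a starting point for growth.** Let $F=-E$ and $\psi=F''$, continuous on $(c,R)$. Put $\alpha=\Delta/(8M)$ and $x_0=c+\alpha<3$. By Step 1, $\psi\ge\frac34\Delta-2M\alpha=\frac12\Delta$ on $(c,x_0]$. Integrating and using (9),
$$F'(x_0)\ge-4Lr^2+\tfrac{\Delta^2}{16M}>0,\qquad F(x_0)\ge-2Lr^6-4Lr^2\alpha+\tfrac{\alpha\Delta^2}{32M}\ge\tfrac{\alpha\Delta^2}{64M}-2Lr^6=\tfrac{\Delta^3}{512M^2}-2Lr^6>0,$$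
the last inequality because $\Delta\ge r$ and $1024M^2Lr^3<1$. Put $\kappa=\Delta/2$, so $\psi(x_0)\ge\kappa$.

**Step 6: $|\psi|$ at least doubles from zero to zero of $F$.** By (10) and (11), inside $(c,R)$: where $F>0$ we have $E<0$, so $\mu_1=0$ and $\psi$ is concave; where $F<0$, $\mu_2=0$ and $\psi$ is convex. (The model case is $F=x^2(z-x)$ on $[0,z]$, where $\psi=2z-6x$ goes from $2z$ to $-4z$.) Let $z_1<z_2<\cdots$ be the successive zeros of $F$ in $(x_0,R)$. I claim that they are finite in number, that $F$ has strict alternating signs between them, starting with $F>0$ on $[x_0,z_1)$, that $(-1)^jF'(z_j)\ge0$, and that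
$$(-1)^j\psi(z_j)\ge2^j\kappa.\tag{15}$$
First, $F>0$ on $[x_0,z_1)$. With $\lambda_1=z_1-x_0$, the concave function $\psi$ lies above its chord, so
$$0=F(z_1)=F(x_0)+F'(x_0)\lambda_1+\int_0^{\lambda_1}(\lambda_1-x)\psi(x_0+x)\,dx\ge\lambda_1^2\Big(\frac{\psi(x_0)}3+\frac{\psi(z_1)}6\Big).$$
Hence $\psi(z_1)\le-2\psi(x_0)\le-2\kappa$. Also $F'(z_1)\le0$. So $F<0$ immediately after $z_1$, and the next zero $z_2$, if there is one, is well defined. On $[z_1,z_2]$ the function $\psi$ is convex and lies below its chord; with $\lambda_2=z_2-z_1$ and $F'(z_1)\le0$,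
$$0=F'(z_1)\lambda_2+\int_0^{\lambda_2}(\lambda_2-x)\psi(z_1+x)\,dx\le\lambda_2^2\Big(\frac{\psi(z_1)}3+\frac{\psi(z_2)}6\Big).$$
So $\psi(z_2)\ge4\kappa$, $F'(z_2)\ge0$, and $F>0$ immediately after $z_2$. Continue by induction, with the signs alternating. As $\psi$ is bounded on $[x_0,R)$, (15) allows only finitely many steps, so the procedure reaches all zeros in $(x_0,R)$.

**Step 7: turn the values at the zeros into $L^2$ mass.** Let $\psi$ be convex on $[0,\lambda]$ with $\psi(0)=-A<0$. Then $\int_0^\lambda\psi^2\ge A^2\lambda/32$. Indeed, either $\psi\le-A/2$ on $[0,\lambda/8]$, which gives $\frac{A^2}4\cdot\frac\lambda8$. Or some $x_1\in(0,\lambda/8]$ has $\psi(x_1)>-A/2$; then the chord from $0$ to $x_1$ has slope larger than $4A/\lambda$, so by convexity $\psi(x)\ge-A+4Ax/\lambda\ge A$ for $x\ge\lambda/2$, which gives $A^2\lambda/2$. The same holds for concave $\psi$ with $\psi(0)=A>0$. So, between consecutive zeros,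
$$\int_{z_j}^{z_{j+1}}\psi^2\ge\tfrac1{32}\,4^j\kappa^2\,(z_{j+1}-z_j).\tag{16}$$

**Step 8: there are many zeros.** By hypothesis 3 the number $K$ of blocks among $\mathcal B_1,\dots,\mathcal B_m$ that are good for both $H_1$ and $H_2$ satisfies $K\ge(1-4\eta)m=\frac45m$. List them from left to right, and in the core of the $i$-th one choose $x_i\in Z_1$ for $i$ odd, so $F(x_i)\le0$, and $x_i\in Z_2$ for $i$ even, so $F(x_i)\ge0$. Then $x_0<x_1<\dots<x_K<R$. Suppose $(x_0,x_i]$ contains $\nu$ zeros of $F$. It consists of these zeros and at most $\nu+1$ intervals of strict constant sign. Each such interval contains at most one of $x_1,\dots,x_i$, for otherwise it would contain two consecutive ones. Hence $i\le2\nu+1$. With $i_1=\lceil K/3\rceil$, the number $\nu_1$ of zeros in $(x_0,x_{i_1}]$ satisfies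
$$\nu_1\ge\tfrac12\big(\tfrac K3-1\big)\ge\tfrac m{10}\ge1,$$
as $m\ge100$. There is also a zero in $[x_{K-1},x_K]$, by the intermediate value theorem. So the last zero satisfies $z_{\rm last}\ge x_{K-1}$, and $z_{\rm last}-z_{\nu_1}\ge x_{K-1}-x_{i_1}\ge(K-2-i_1)\ell\ge1$.

**Step 9: contradiction.** Sum (16) over $j\ge\nu_1$:
$$\int_c^\infty(E'')^2\ge\int_{z_{\nu_1}}^{z_{\rm last}}\psi^2\ge\frac{4^{\nu_1}\kappa^2}{32}\ge\frac{4^{m/10}}{128}\Delta^2>(R+1)\Delta^2$$
by (6). This contradicts (14). $\square$

## 8. The area of admissible tilts and the proof of Theorem A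

**Corollary 8.** For every path $V$: if $\theta,\vartheta\in S$, then $|\theta_1-\vartheta_1|<r^{1-\varepsilon}$ and $|\theta_2-\vartheta_2|<r^{1-\varepsilon}$. Hence $\mathrm{Leb}(S)\le r^{2-2\varepsilon}$.

*Proof.*

**Step 1: second coordinates, by comparison to the right of $q'$.** We may assume $\Delta:=\vartheta_2-\theta_2>0$. Apply Lemma 7 with $v_1=V_\theta$, $v_2=V_\vartheta$, $c=q'\in[0,1+\delta]$. On $(q',\infty)$ the derivative of $v_2-v_1$ is $\Delta\mathbf 1_{(q',R)}$, which is hypothesis 1. Hypotheses 2 and 3 hold by (E1). For hypothesis 4, let $t\in Z_\theta\cap[q,q']$. On $[t,q']$, by (1), (G1), (E2),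
$$|N_\theta'|\le|g_\theta'-g_\theta'(t)|+|V_\theta-V_\theta(t)|\le M\delta+L\delta^{1/2}\le2Lr^2 .$$
So $0\le N_\theta(q')\le2Lr^2\delta=2Lr^6$ and $|N_\theta'(q')|\le2Lr^2$; likewise for $\vartheta$. By (8), where $b$ and $\lambda$ do not depend on the tilt, $|g_\vartheta''(q')-g_\theta''(q')|\le6Lr$.

**Step 2: first coordinates, by reflection.** Assume $\Delta:=\vartheta_1-\theta_1>0$. Apply Lemma 7 with $v_1=V_\theta^*$, $v_2=V_\vartheta^*$, the reflected invelopes, and $c=1-p\in[0,1]$. The function $V_\vartheta^*-V_\theta^*$ has derivative $(\xi_\vartheta-\xi_\theta)(1-x)$, which on $(1-p,\infty)$ equals $\Delta\mathbf 1_{(1-p,R)}$; this is hypothesis 1. The interval $[-2,3]$ is invariant under $x\mapsto1-x$, and $\mathcal B_{-j}=1-\mathcal B_j$ with cores mapped to cores, so (5) and (G1)–(G3) give hypotheses 2 and 3. For hypothesis 4, let $s\in Z_\theta\cap[p,p']$. As in Step 1, $|N_\theta'|\le2Lr^2$ on $[p,s]$, so $0\le N_\theta(p)\le2Lr^6$ and $|N_\theta'(p)|\le2Lr^2$; likewise for $\vartheta$. By (8),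 $|g_\vartheta''(p)-g_\theta''(p)|\le6Lr$. By (5) these transfer to the reflected objects at $1-p$.

So $S$ lies in a rectangle with both sides at most $r^{1-\varepsilon}$. $\square$

*Proof of Theorem A.*

**Step 1: bound the probability of one pair event.** For each $\theta$, $\|\xi_\theta\|_2^2\le2R$, so (2) gives $\mathbb P(V\in\mathcal E)\le C\,\mathbb P(V_\theta\in\mathcal E)^{1-\varepsilon}$. Average over $\theta\in[0,1]^2$, and use Jensen and Fubini:
$$\mathbb P(V\in\mathcal E)\le C\Big(\int_{[0,1]^2}\mathbb P(V_\theta\in\mathcal E)\,d\theta\Big)^{1-\varepsilon}=C\,\big(\mathbb E\,\mathrm{Leb}(S)\big)^{1-\varepsilon}.$$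
By Lemma 5, $\{S\ne\emptyset\}\subset\mathcal N$. So Corollary 8 and Lemma 6 give
$$\mathbb P(V\in\mathcal E)\le C\big(r^{2-2\varepsilon}\,\mathbb P(\mathcal N)\big)^{1-\varepsilon}\le CL^3r^{\frac{15}2(1-\varepsilon)^2}.$$

**Step 2: sum over pairs of cells.** Let $A_n$ be the event that there are $s<t$ in $Z\cap[0,1]$ with $r\le t-s\le2r$, $r=2^{-n}$. Let $O_n$ be the event that $V$ has oscillation at most $n\delta^{1/2}$ on every cell $[j\delta,(j+1)\delta]$, $0\le j\le\delta^{-1}$. The oscillation of a Brownian motion on $[0,1]$ is at most $2\sup|B|$, so by the reflection principle $\mathbb P(O_n^c)\le2\cdot16^n\cdot4e^{-n^2/8}$, which is summable. Suppose $A_n\cap G\cap O_n$ occurs with points $s,t$. Put $k=\lfloor s/\delta\rfloor$ and $l=\lfloor t/\delta\rfloor$. Then $0\le p$ and $q\le t\le1$. Moreover $t-s-2\delta\le\lambda\le t-s$ and $2\delta\le r/2$, so $\lambda\in[r/2,2r]$ and $k<l$. Thus $V\in\mathcal E_{n,k,l}$. Hence, for $n$ satisfying (7),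
$$\mathbb P(A_n\cap G)\le6r^{-7}\cdot Cn^3r^{\frac{15}2(1-\varepsilon)^2}+\mathbb P(O_n^c)=Cn^3\,2^{-n(\frac{15}2(1-\varepsilon)^2-7)}+\mathbb P(O_n^c).\tag{17}$$

**Step 3: Borel–Cantelli.** With $\varepsilon=\frac1{100}$, the exponent $\frac{15}2(1-\varepsilon)^2-7$ exceeds $0.35$. So $\sum_n\mathbb P(A_n\cap G)<\infty$ and $\mathbb P(G\cap\limsup A_n)=0$. If $Z\cap[0,1]$ is infinite, it contains pairs at arbitrarily small positive distance, so $A_n$ occurs for infinitely many $n$. Thus $\mathbb P(Z\cap[0,1]\text{ infinite})\le\mathbb P(G^c)\le\zeta$. As $\zeta>0$ is arbitrary, $Z\cap[0,1]$ is a.s. finite, and by stationarity $Z\cap[j,j+1]$ is a.s. finite for all $j\in\mathbb Z$. $\blacksquare$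

## 9. Positive jumps, close pairs, and other processes: proof of Theorem B

**Part 2.** Choose $\varepsilon\in(0,\frac1{100}]$ so small that $\gamma:=\frac{15}2(1-\varepsilon)^2-7>\alpha$; this is possible as $\alpha<\frac12$. If there are $s<t$ in $Z\cap[0,1]$ with $t-s\le\rho<1$, then $A_n$ occurs for some $n\ge1$ with $2^{-n}\le\rho$. Suppose $\rho$ is so small that (7) holds for all $n$ with $2^{-n}\le\rho$. Sum (17) over these $n$. Since $\gamma>\alpha$, the sum of $Cn^32^{-\gamma n}$ is at most $C\rho^\alpha$. The terms $\mathbb P(O_n^c)$ decay faster than any $2^{-an}$, so they also add up to at most $C\rho^\alpha$. Add $\mathbb P(G^c)\le\zeta$. For the remaining $\rho$, which are bounded below, enlarge $C$.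

**Part 1.** Always $\operatorname{supp}\mu\subset Z$, so we must exclude touch points outside $\operatorname{supp}\mu$. Such a point lies in a bounded open interval $I$ with rational end points and $\mu(I)=0$. So it suffices to show $\mathbb P(V\in\mathcal F_I)=0$ for each such $I$, where
$$\mathcal F_I=\{v\in\Omega_0:\ \mu_v(I)=0,\ Z_v\cap I\ne\emptyset\},$$
a Borel set.

**Step 1: move the path on $I$ only.** Let $\varphi\in C_c^\infty(\mathbb R)$ with $\varphi>0$ on $I$ and $\varphi=0$ off $I$, and put $V_\theta(x)=V(x)+\theta(\varphi'(x)-\varphi'(0))$ for $\theta\in[0,1]$. Then $Y_{V_\theta}=Y_V+\theta\varphi+\text{affine}$.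

**Step 2: for each path at most one $\theta$ has $V_\theta\in\mathcal F_I$.** Suppose $\theta<\theta'$, $V_\theta\in\Omega_0$ and $V_{\theta'}\in\mathcal F_I$. We have $Y_{V_\theta}=Y_{V_{\theta'}}+a-(\theta'-\theta)\varphi$ with $a$ affine. Put $\tilde H=H_{V_{\theta'}}+a$. Then
$$\tilde H-Y_{V_\theta}=N_{V_{\theta'}}+(\theta'-\theta)\varphi\ge0,$$
and $\tilde H''$ is convex. Also $\int(\tilde H-Y_{V_\theta})\,d\tilde H'''=0$, because $\mu_{V_{\theta'}}(I)=0$, while off $I$ the integrand is $N_{V_{\theta'}}$. So $\tilde H$ is an invelope of $V_\theta$, and by uniqueness $H_{V_\theta}=\tilde H$. On $I$ this gives $H_{V_\theta}-Y_{V_\theta}\ge(\theta'-\theta)\varphi>0$, so $Z_{V_\theta}\cap I=\emptyset$ and $V_\theta\notin\mathcal F_I$. If $V_\theta\notin\Omega_0$, then $V_\theta\notin\mathcal F_I$ trivially.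

**Step 3: average over $\theta$.** By Fubini, $\mathbb P(V_\theta\in\mathcal F_I)=0$ for almost every $\theta\in[0,1]$. The laws of $V_\theta$ and $V$ are equivalent by Cameron–Martin, since $\varphi''\in L^2$. So $\mathbb P(V\in\mathcal F_I)=0$.

Hence $Z=\operatorname{supp}\mu$ a.s. This set is locally finite by Theorem A and unbounded in both directions by Section 5. So $\mu$ is a locally finite sum of point masses, strictly positive exactly at the points of $Z$. Therefore $H'''$ is a step function with a strictly positive jump at every touch point, and $H\in C^2$ is a cubic polynomial between consecutive touch points.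

**Part 3.** For $c_1,c_2>0$, Brownian scaling gives that $c_1Y(c_2\,\cdot)$ has the law of $c_1c_2^{3/2}\int W+c_1c_2^4t^4$. With $c_2^{5/2}=a/\sigma$ and $c_1=\sigma c_2^{-3/2}$ this is $\sigma\int W+at^4$. Conditions (i)–(iii) are carried over by $H\mapsto c_1H(c_2\,\cdot)$, and so are the conclusions.

Now let $\varphi'$ be absolutely continuous with $\varphi''\in L^2(\mathbb R)$. Then
$$Y+\varphi=Y_v+\varphi(0)+\varphi'(0)\,t,\qquad v=V+\int_0^{\cdot}\varphi'' ,$$
and an affine term is simply added to $H$. By Cameron–Martin the law of $v$ is equivalent to that of $V$. Existence and uniqueness of $H$, Theorem A and part 1 are almost sure statements about the path, so they hold for $v$. $\blacksquare$
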